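# Maximal orthogonal families of different cardinalities in an orthomodular space

## 1. Two orthogonal bases of a plane, and a Vandermonde determinant

Let $F$ be a commutative field and $k_0=F(t_1,t_2)$. On the plane $k_0^2$ take the form
$$\Phi(x,y)=\xi_1\eta_1t_1+\xi_2\eta_2t_2 .$$
It is anisotropic: if $\xi_1^2t_1=-\xi_2^2t_2$, clear denominators; the left side, if nonzero, has odd degree in $t_1$ and the right side has even degree, so both vanish.

One orthogonal basis is $e_1=(1,0)$, $e_2=(0,1)$. For another, start from $b_0=(1,1)$ and $b_1=(t_1,t_2)$ and apply Gram–Schmidt. Here $\Phi(b_0,b_0)=t_1+t_2$ and $\Phi(b_1,b_0)=t_1^2+t_2^2$, so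
$$b_1-\frac{t_1^2+t_2^2}{t_1+t_2}\,b_0=\frac{t_1-t_2}{t_1+t_2}\,(t_2,\,-t_1).$$
Indeed $\Phi((1,1),(t_2,-t_1))=t_2t_1-t_1t_2=0$. We have two maximal orthogonal families, $\{e_1,e_2\}$ and $\{(1,1),(t_2,-t_1)\}$, each with two members, as must happen in a plane.

Now take $r$ coordinates, with $\Phi(x,y)=\sum_{i\le r}\xi_i\eta_it_i$ over $F(t_1,\dots,t_r)$ and $b_n=(t_1^n,\dots,t_r^n)$. Then $\Phi(y,b_n)=\sum_i y_it_i^{n+1}$. The matrix $(t_i^{n+1})_{i\le r,\;0\le n<r}$ has determinant $\pm\,t_1\cdots t_r\prod_{i<j}(t_j-t_i)\neq0$. So a vector orthogonal to $b_0,\dots,b_{r-1}$ is zero: $r$ coordinates, $r$ test vectors.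

Let the index set $I$ be infinite, of any cardinality, and let $y$ be a finitely supported vector over $F(t_i:i\in I)$. With $b_n=(t_i^n)_{i\in I}$ the sum $\Phi(y,b_n)=\sum_iy_it_i^{n+1}$ is finite, and the same determinant shows that $y\perp b_n$ for all $n\in\omega$ forces $y=0$. So there are $|I|$ coordinate vectors $e_i$, but countably many vectors $b_n$ detect everything of finite support. The $b_n$ themselves do not have finite support, and $\Phi(b_m,b_n)=\sum_{i\in I}t_i^{m+n+1}$ is an infinite sum without a meaning yet. Suppose we could put the $e_i$ and the $b_n$ into one space with good geometry, in which still only $0$ is orthogonal to all $b_n$. Gram–Schmidt would turn the $b_n$ into a countable maximal orthogonal family sitting beside the family $(e_i)_{i\in I}$. Can this happen with $I$ uncountable?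

## 2. Orthomodular spaces, maximal families and total sets

**Definition.** Let $k$ be a division ring with an involution $\alpha\mapsto\alpha^*$ (an anti-automorphism with $\alpha^{**}=\alpha$), and $\mathfrak E$ a left vector space over $k$ with a hermitian form $\Phi:\mathfrak E\times\mathfrak E\to k$: linear in the first variable, $*$-semilinear in the second, $\Phi(y,x)=\Phi(x,y)^*$. For $\mathfrak X\subseteq\mathfrak E$ put $\mathfrak X^\perp=\{y:\Phi(x,y)=0\text{ for all }x\in\mathfrak X\}$. A subspace is *$\perp$-closed* if $\mathfrak X=\mathfrak X^{\perp\perp}$. The space is *orthomodular* if $\mathfrak E=\mathfrak X\oplus\mathfrak X^\perp$ for every $\perp$-closed $\mathfrak X$.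

Note that $\perp$ is a symmetric relation and that $A^{\perp\perp\perp}=A^\perp$ for every set $A$; in particular $A^{\perp\perp}$ is always $\perp$-closed.

A finite dimensional space with an anisotropic form is orthomodular: $U\cap U^\perp=0$, and $U^\perp$ is an intersection of $\dim U$ kernels, so its codimension is at most $\dim U$. Real, complex and quaternionic Hilbert spaces are orthomodular by the projection theorem. A non-example is $C[0,1]$ with $\int fg$. Let $X$ be the functions vanishing on $[0,\frac12]$. If $g\perp X$, test against $f(s)=g(s)\max(s-\frac12,0)$ to get $\int_{1/2}^1g^2(s-\tfrac12)\,ds=0$, so $g=0$ on $[\frac12,1]$. Hence $X^\perp$ is the set of functions vanishing on $[\frac12,1]$, and likewise $X^{\perp\perp}=X$. But every function in $X+X^\perp$ vanishes at $\frac12$.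

**Convention.** Infinite dimensional orthomodular spaces other than the real, complex and quaternionic Hilbert spaces are called *non-classical*.

**Definition.** An *orthogonal family* is a family of nonzero pairwise orthogonal vectors. It is *maximal* if it is not properly contained in another one. A set $A\subseteq\mathfrak E$ is *total* if $A^\perp=0$. For an orthomodular space, $\operatorname{Spec}(\mathfrak E)$ denotes the set of cardinalities of its maximal orthogonal families.

The question is whether any two maximal orthogonal families in a non-classical infinite dimensional orthomodular space have the same cardinality. The answer is no.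

**Theorem A.** Let $\kappa$ be an uncountable cardinal and $F$ a commutative field. There are a commutative field $k\supseteq F$ and an infinite dimensional non-classical orthomodular space $(\mathfrak E,\Phi)$ over $k$ (with $*=\mathrm{id}$ and $\Phi$ symmetric bilinear) with maximal orthogonal families of cardinalities $\aleph_0$ and $\kappa$. Precisely, $\operatorname{Spec}(\mathfrak E)=\{\rho\text{ cardinal}:\aleph_0\le\rho\le\kappa\}$.

**Theorem B.** For every infinite dimensional orthomodular space, $\operatorname{Spec}(\mathfrak E)$ is an interval of infinite cardinals (if $\mu\le\rho\le\lambda$ and $\mu,\lambda\in\operatorname{Spec}(\mathfrak E)$, then $\rho\in\operatorname{Spec}(\mathfrak E)$), and $\min\operatorname{Spec}(\mathfrak E)$ is the least cardinality of a total subset.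

Both are theorems of ZFC; forcing enters the proof of Theorem A only as a way of defining a space in the ground model.

**Lemma 2.1.** Let $\mathfrak E$ be orthomodular.

1. $\mathfrak E^\perp=0$.
2. Finite dimensional subspaces are $\perp$-closed.
3. $\Phi$ is anisotropic: $\Phi(x,x)\ne0$ for $x\neq0$.
4. An orthogonal family $B$ is maximal iff it is total.
5. If $\dim\mathfrak E=\infty$, every total set is infinite.

*Proof.* (1) $\mathfrak E^{\perp\perp}=\mathfrak E$, so $\mathfrak E=\mathfrak E\oplus\mathfrak E^\perp$.

(2) Let $U=\langle u_1,\dots,u_n\rangle$ and $y\in U^{\perp\perp}$. The linear functional $\Phi(\cdot,y)$ vanishes on $U^\perp=\bigcap_i\ker\Phi(\cdot,u_i)$. A functional vanishing on a finite intersection of kernels is a (right) combination of the functionals, so $\Phi(\cdot,y)=\sum_i\Phi(\cdot,u_i)\alpha_i=\Phi(\cdot,\sum_i\alpha_i^*u_i)$ for some $\alpha_i\in k$. By (1), $y=\sum_i\alpha_i^*u_i\in U$.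

(3) If $x\ne0$ and $\Phi(x,x)=0$, then $U=kx$ is $\perp$-closed and $U\subseteq U^\perp$, contradicting $\mathfrak E=U\oplus U^\perp$.

(4) A nonzero $y\in B^\perp$ is not in $B$ by anisotropy and can be added to $B$. Conversely, any vector that can be added lies in $B^\perp$.

(5) A finite set spans a finite dimensional, hence $\perp$-closed, subspace $U$, and $\mathfrak E=U\oplus U^\perp$. If $U^\perp=0$, then $\mathfrak E=U$ is finite dimensional. $\square$

By anisotropy orthogonal families are linearly independent and their members are distinct. So in finite dimension $n$ every maximal orthogonal family has exactly $n$ members, by the argument of (5).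

**The Hilbert space count, and where it stops.** Let $B,C$ be infinite maximal orthogonal families in a Hilbert space. For $b\in B$ let $C_b=\{c\in C:\langle b,c\rangle\ne0\}$. Every $c\in C$ lies in some $C_b$, since $B$ is total; so $C=\bigcup_bC_b$. Normalize $C$. Bessel's inequality $\sum_{c}|\langle b,c\rangle|^2\le\langle b,b\rangle$ leaves only finitely many $c$ with $|\langle b,c\rangle|>1/m$ for each $m$, so $C_b$ is countable and $|C|\le|B|\cdot\aleph_0=|B|$. By symmetry $|B|=|C|$. (If one of the families is finite, its span is everything and the dimension decides.) In an orthomodular space everything survives except the countability of $C_b$: there is no Bessel inequality with real numbers in it. This is a real obstacle. For the form of Section 1, $\Phi(b_0,e_i)=t_i\neq0$ for every $i\in I$, so $C_{b_0}$ is all of $\{e_i:i\in I\}$.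

## 3. Transfinite Gram–Schmidt and the interval property

We prove Theorem B first. It uses only Lemma 2.1, and it tells us what to look for: a small maximal family exists as soon as a small total set does.

Let $\mathfrak E$ be an infinite dimensional orthomodular space. By Lemma 2.1 the maximal orthogonal families are exactly the total orthogonal families, and they are infinite. For a $\perp$-closed $W$ let $P_W$ be the projection onto $W$ along $W^\perp$.

**Step 1: orthogonalizing a family inside a closed subspace.** This step replaces a family that is total in $W$ by an orthogonal one that is no larger. Let $W$ be $\perp$-closed and $(b_\xi)_{\xi<\mu}$ a family in $W$, indexed by an ordinal, with $W\cap\{b_\xi:\xi<\mu\}^\perp=0$. Put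
$$W_\xi=\{b_\eta:\eta<\xi\}^{\perp\perp}\subseteq W,\qquad b'_\xi=b_\xi-P_{W_\xi}b_\xi .$$
Then $b'_\xi\perp W_\xi$, and $b'_\xi\in W_{\xi+1}\subseteq W$ because $b_\xi\in W_{\xi+1}$ and $P_{W_\xi}b_\xi\in W_\xi\subseteq W_{\xi+1}$. For $\eta<\xi$ we have $b'_\eta\in W_{\eta+1}\subseteq W_\xi$, so $b'_\eta\perp b'_\xi$. The nonzero $b'_\xi$ form an orthogonal family $B'$ in $W$ with $|B'|\le|\mu|$.

Let $y\in W$ be orthogonal to all $b'_\xi$. We show $y\perp b_\xi$ by induction on $\xi$. If $y\perp b_\eta$ for all $\eta<\xi$, then $y\in\{b_\eta:\eta<\xi\}^\perp=W_\xi^\perp$, so $y\perp P_{W_\xi}b_\xi+b'_\xi=b_\xi$. Hence $y\in W\cap\{b_\xi\}^\perp=0$. So $W\cap B'^\perp=0$.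

**Step 2: the minimum.** This step identifies $\min\operatorname{Spec}(\mathfrak E)$. Let $d$ be the least cardinality of a total set. Step 1 with $W=\mathfrak E$ gives a maximal orthogonal family of cardinality at most $d$. It is total, so its cardinality is $d$. Every maximal orthogonal family is total, so none is smaller.

**Step 3: filling the interval.** This step builds a family of an intermediate size $\rho$ by keeping $\rho$ members of the large family and replacing the rest by a projected copy of the small one. Let $B,C$ be maximal orthogonal families, $|B|=\mu\le\rho\le\lambda=|C|$. Write $C=C_1\sqcup C_2$ with $|C_1|=\rho$, and let $W=C_2^{\perp\perp}$. Then $C_1\subseteq C_2^\perp=W^\perp$.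

The family $P_W[B]$ is total in $W$: if $y\in W$ is orthogonal to it, then for $b\in B$ also $\Phi(y,b)=\Phi(y,P_Wb)+\Phi(y,b-P_Wb)=0$, so $y=0$. By Step 1, $W$ contains an orthogonal family $B'$ with $|B'|\le\mu\le\rho$ and $W\cap B'^\perp=0$. Since $C_1\perp W$, the family $C_1\cup B'$ is orthogonal, and as $\rho$ is infinite it has cardinality $\rho$.

It is maximal. Let $y\perp C_1\cup B'$. The vector $y-P_Wy\in W^\perp=C_2^\perp$ is orthogonal to $C_2$. It is orthogonal to $C_1$ because $y$ and $P_Wy\in W$ both are. So it is orthogonal to $C$, and $y=P_Wy\in W$. As $y\perp B'$, $y=0$. This proves Theorem B. $\square$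

For Theorem A we therefore want a space with an orthogonal family of size $\kappa$ that is total, and a countable total set. Section 1 proposes $(e_i)$ and $(b_n)$. We now need a topology in which the sums $\sum_i t_i^{m+n+1}$ converge.

## 4. A topology on $F(t_i:i\in I)$ that ignores finite changes

Let $I$ be an infinite set, $\nu:I\to\omega$ injective (so $I$ is countable), $F$ a commutative field, $k_0=F(t_i:i\in I)$, and $\Gamma=\bigoplus_{i\in I}\mathbb Z\gamma_i$.

**Definition.** The *top index* of $0\ne g=\sum n_i\gamma_i$ is the $i$ with $n_i\neq0$ and $\nu(i)$ maximal. Put $g>0$ iff $n_i>0$ at the top index.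

Exactly one of $g,-g$ is positive for $g\ne0$. A sum of positive elements is positive: either one top index lies above the other and decides, or they agree and the positive coefficients add. So $\Gamma$ is an ordered group. For $I=\omega$, $\nu=\mathrm{id}$ we have $\gamma_0<\gamma_1<\cdots$, even $n\gamma_0<\gamma_1$ for all $n$, and $5\gamma_0-3\gamma_1+\gamma_2>0$.

**Definition.** $w_\nu$ is the valuation on $k_0$, trivial on $F$, with $w_\nu(t_i)=\gamma_i$, whose value on a nonzero polynomial is the minimum of the values of its monomials, and $w_\nu(f/g)=w_\nu(f)-w_\nu(g)$. Its topology $\tau_\nu$ has the basic neighborhoods $\{a:w_\nu(a)>g\}$ of $0$, $g\in\Gamma$.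

Distinct monomials have distinct values, so each polynomial has one least monomial. In a product, the product of the two least monomials has a value strictly below that of all other products of monomials, so it survives and is least. So $w_\nu$ is multiplicative, and the ultrametric inequality is clear. For $\nu=\mathrm{id}$ on $\omega$: $w(t_0^5+t_1)=5\gamma_0$. Note that $t_i\to0$ as $i$ runs through $I$ (by Lemma 4.1), while the powers $t_0^n$ do not tend to $0$, since $n\gamma_0<\gamma_1$ for all $n$.

**Lemma 4.1.** For each $g\in\Gamma$, $\gamma_i>g$ for all but finitely many $i$, namely whenever $\nu(i)$ exceeds all $\nu$-values on $\operatorname{supp}g$. Hence $\tau_\nu$ has a countable neighborhood base at $0$. If $\nu(i)<\nu(l)$, then $n\gamma_i<\gamma_l$ for all $n\in\mathbb N$.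

*Proof.* If $\nu(i)>\nu$ on $\operatorname{supp}g$, then $\gamma_i-g$ has top index $i$ with coefficient $1$. As $\nu$ is injective, only finitely many $i$ are excluded. The sets $\{w_\nu>\gamma_i\}$, $i\in I$, form a countable base. The last claim is the case $g=n\gamma_i$. $\square$

**Lemma 4.2.** Let $j\mapsto i(j)$ $(j\in J)$ be injective into $I$, let $g_j\in\gamma_{i(j)}+2\Gamma$, and let $g_j\ge g$ for all $j$ and one fixed $g\in\Gamma$. Then for every $h\in\Gamma$, $g_j>h$ for all but finitely many $j$.

*Proof.* This lemma turns "bounded below" into "tends to infinity", by parity. Let $n_0$ bound $\nu$ on $\operatorname{supp}g\cup\operatorname{supp}h$. For all but finitely many $j$, $\nu(i(j))>n_0$. For such $j$ the coefficient of $\gamma_{i(j)}$ in $g_j$ is odd, hence nonzero, so the top index $i^*$ of $g_j$ has $\nu(i^*)\ge\nu(i(j))>n_0$. Neither $g$ nor $h$ reaches that high, so $i^*$ is also the top index of $g_j-g$ and of $g_j-h$, with the same coefficient in all three. As $g_j-g\ge0$, this coefficient is positive. Hence $g_j>h$. $\square$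

The next lemma carries the later argument. Changing $\nu$ at two places can change the valuation: if $\nu(i)<\nu(j)$, then $w_\nu(t_i+t_j)=\gamma_i$, and after swapping the two values of $\nu$ it becomes $\gamma_j$. The topology does not notice.

**Lemma 4.3.** If $\nu,\nu':I\to\omega$ are injective and agree off a finite set $D$, then $\tau_\nu=\tau_{\nu'}$.

*Proof.* Let $D\ne\emptyset$. Choose $j\in I\setminus D$ with $\nu(j)=\nu'(j)>\max(\nu(D)\cup\nu'(D))$. Then
$$I^-:=\{i:\nu(i)<\nu(j)\}=\{i:\nu'(i)<\nu'(j)\}\supseteq D,$$
since elements of $D$ belong to both sets and off $D$ the two conditions agree. Let $C=\bigoplus_{i\in I^-}\mathbb Z\gamma_i$.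

*$C$ is convex for both orders.* Let $0\le g\le c$ with $c\in C$. If $g\notin C$, its top index lies outside $I^-$; it is then also the top index of $c-g$, where its coefficient is negative, contradicting $g\le c$. The argument is the same for $\nu'$. So $\Gamma/C$ inherits an order from each of the two orders on $\Gamma$, and $\Gamma\to\Gamma/C$ preserves $\le$.

*The two orders on $\Gamma/C$ coincide.* The sign of a class outside $C$ is the sign of the coefficient at the top index. The top index of an element outside $C$ lies in $I\setminus I^-$ for both maps, and there $\nu=\nu'$.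

*Conclusion.* Let $\bar w_\nu$ be $w_\nu$ followed by $\Gamma\to\Gamma/C$. On polynomials it is the minimum of the classes of the values of the monomials, so $\bar w_\nu=\bar w_{\nu'}$. With bars for classes, for each $h\in\Gamma$,
$$\{w_\nu(a)>h+\gamma_j\}\subseteq\{\bar w_\nu(a)>\bar h\}\subseteq\{w_\nu(a)>h\}. \tag{4.1}$$
The first inclusion holds since $w_\nu(a)>h+\gamma_j$ gives $\bar w_\nu(a)\ge\bar h+\bar\gamma_j>\bar h$, because $\gamma_j>0$ and $j\notin I^-$. The second holds since $w_\nu(a)\le h$ would give $\bar w_\nu(a)\le\bar h$. So $\tau_\nu$ is the topology of $\bar w_\nu=\bar w_{\nu'}$, and likewise $\tau_{\nu'}$. $\square$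

**The completion.** Let $\hat k$ be the ring of Cauchy sequences of $(k_0,\tau_\nu)$ modulo the null sequences, with the natural embedding $k_0\to\hat k$; a neighborhood $U$ of $0$ in $k_0$ gives the neighborhood of those classes that have a representative eventually in $U$. Only the topology $\tau_\nu$ is used here. Along a non-null Cauchy sequence $(a_n)$ the value $w=w_\nu$ is eventually constant: there is $g$ with $w(a_n)\le g$ for infinitely many $n$, and once $w(a_n-a_m)>g$ for all large $n,m$, comparing with a large $m$ for which $w(a_m)\le g$ gives $w(a_n)=w(a_m)$. So $w$ extends to $\hat k$ with value group $\Gamma$. Also $a_n^{-1}-a_m^{-1}=(a_m-a_n)a_n^{-1}a_m^{-1}$ tends to $0$, so nonzero elements are invertible and $\hat k$ is a field. It is complete: take $g_m$ cofinal in $\Gamma$ (Lemma 4.1); a Cauchy sequence $(\alpha_m)$ in $\hat k$ has the limit represented by $(a_m)$, where $a_m\in k_0$ and $w(\alpha_m-a_m)>g_m$. As the topology has a countable base, sequences suffice.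

For a family $(a_i)$ in $\hat k$ write $a_i\to0$ if every neighborhood of $0$ contains all but finitely many terms. If $I$ is countable and $a_i\to0$, the finite partial sums are Cauchy and $\sum_ia_i$ converges, independently of the order. If all $w(a_i)>g$, then $w(\sum a_i)>g$, since partial sums have this property and the sum differs from a suitable partial sum by an element of value $>g$; similarly with $\ge$. Finally, if exactly one term has minimal value $m\neq\infty$, then $w(\sum a_i)=m$: the remaining terms, all of value $>m$, sum to something of value $>m$.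

## 5. The sequence space over $\hat k$ is orthomodular

Keep $I,\nu$ and $\hat k$ with $w=w_\nu$. Put
$$\hat E=\{x=(\xi_i)_{i\in I}\in\hat k^I:\ \xi_i^2t_i\to0\},\qquad\Phi(x,y)=\sum_{i\in I}\xi_i\eta_it_i. \tag{5.1}$$
Since $w((\xi_i+\eta_i)^2t_i)\ge\min(w(\xi_i^2t_i),w(\eta_i^2t_i))$, $\hat E$ is a $\hat k$-space. Since
$$2w(\xi_i\eta_it_i)=w(\xi_i^2t_i)+w(\eta_i^2t_i), \tag{5.2}$$
the terms of $\Phi(x,y)$ tend to $0$ and the sum converges. $\Phi$ is symmetric bilinear. The unit vectors $e_i$ lie in $\hat E$, are pairwise orthogonal, and $\Phi(e_i,e_i)=t_i$.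

**Remark 5.1.** The structure consisting of $\hat k$, the embedding $k_0\to\hat k$, $\hat E$ and $\Phi$ is defined from $(t_i)_{i\in I}$, $k_0$ and the topology $\tau_\nu$ alone. The valuation will be used to prove things about it, but not to define it.

**Definition.** For $0\ne x=(\xi_i)\in\hat E$ let $N(x)=\min_iw(\xi_i^2t_i)$, and $N(0)=\infty$. The minimum exists because $\xi_i^2t_i\to0$. The finite values $2w(\xi_i)+\gamma_i$ are pairwise incongruent mod $2\Gamma$, so the minimum is attained at exactly one index, the *type* of $x$.

For $I=\omega$, $\nu=\mathrm{id}$: $(1,1,1,\dots)$ has values $\gamma_0,\gamma_1,\dots$, so $N=\gamma_0$ and the type is $0$. The vector $(t_2,1,0,0,\dots)$ has values $2\gamma_2+\gamma_0$ and $\gamma_1$, so its type is $1$.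

**Lemma 5.2.** Let $x,y\in\hat E$ and $c\in\hat k$.

* (a) $w(\Phi(x,x))=N(x)$. So $\Phi$ is anisotropic, and $N(x)\in\gamma_{\mathrm{type}(x)}+2\Gamma$ for $x\neq0$.
* (b) $2w(\Phi(x,y))\ge N(x)+N(y)$.
* (c) $N(x+y)\ge\min(N(x),N(y))$ and $N(cx)=2w(c)+N(x)$.
* (d) Nonzero orthogonal vectors have different types.
* (e) $\hat E$ is complete for $N$.

*Proof.* (a) The sum $\sum\xi_i^2t_i$ has a unique term of minimal value. (b) By (5.2) each term satisfies this bound, hence so does the sum. (c) is read off coordinatewise.

(d) If both $x$ and $y$ have type $i$, then by (5.2) $2w(\xi_i\eta_it_i)=N(x)+N(y)$, while for every other index both summands in (5.2) are strictly larger than $N(x)$ and $N(y)$ respectively. So $\Phi(x,y)$ has a unique minimal term and is nonzero.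

(e) Let $N(x^{(m)}-x^{(m')})\to\infty$. Then for each $i$ the coordinates $\xi_i^{(m)}$ form a Cauchy sequence, with limit $\xi_i\in\hat k$. Given $g$, let $N(x^{(m)}-x^{(m')})>g$ for $m,m'\ge m_0$. Letting $m'\to\infty$ in $w((\xi_i^{(m)}-\xi_i^{(m')})^2t_i)>g$ gives $w((\xi_i^{(m)}-\xi_i)^2t_i)>g$ for all $i$ and all $m\ge m_0$, because $w$ is eventually constant along a sequence with nonzero limit. As $x^{(m_0)}\in\hat E$, it follows that $w(\xi_i^2t_i)>g$ for almost all $i$. Since $g$ was arbitrary, $x=(\xi_i)\in\hat E$ and $N(x^{(m)}-x)\to\infty$. $\square$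

Give $\hat E$ the topology with basic neighborhoods $\{N>g\}$ of $0$. By (b), $N(x)>2h-N(y)$ implies $w(\Phi(x,y))>h$ (for $y\ne0$), so $\Phi(\cdot,y)$ is continuous. Hence every set $A^\perp$, and so every $\perp$-closed subspace, is topologically closed.

**Proposition 5.3.** If $X\subseteq\hat E$ is a topologically closed subspace, then $\hat E=X\oplus X^\perp$. In particular $\hat E$ is orthomodular.

*Proof.* The purpose is to project any $y$ onto $X$ by a Fourier series; Lemma 4.2 replaces Bessel's inequality. Let $(x_j)_{j\in J}$ be a maximal orthogonal family in $X$. By (d), $j\mapsto\operatorname{type}(x_j)$ is injective, so $J$ is countable.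

Let $0\neq y\in\hat E$ and $c_j=\Phi(y,x_j)\Phi(x_j,x_j)^{-1}$. By (c), (a) and (b),
$$N(c_jx_j)=2w(\Phi(y,x_j))-2N(x_j)+N(x_j)=2w(\Phi(y,x_j))-N(x_j)\ge N(y).$$
If $c_j\ne0$, then $N(c_jx_j)\in\gamma_{\mathrm{type}(x_j)}+2\Gamma$. Lemma 4.2, applied to the $j$ with $c_j\ne0$ and to $g=N(y)$, gives $N(c_jx_j)\to\infty$. By (c) the partial sums are Cauchy, so by (e) $p_y:=\sum_jc_jx_j$ converges. It lies in $X$ because $X$ is closed, and by continuity $\Phi(y-p_y,x_j)=\Phi(y,x_j)-c_j\Phi(x_j,x_j)=0$ for all $j$. Put $p_0=0$.

For $0\neq x\in X$ the vector $x-p_x\in X$ is orthogonal to all $x_j$, so it is $0$ by maximality and anisotropy. Thus $X$ is the closed span of the $x_j$. The set $\{y-p_y\}^\perp$ is a closed subspace containing all $x_j$, so it contains $X$; that is, $y-p_y\in X^\perp$. So $\hat E=X+X^\perp$, and $X\cap X^\perp=0$ by (a). $\square$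

## 6. Countably many test vectors for $\hat E$

**Lemma 6.1.** $\{e_i:i\in I\}^\perp=0$ in $\hat E$.

*Proof.* $\Phi(x,e_i)=\xi_it_i$. $\square$

**Lemma 6.2.** For $n\in\omega$ let $b_n=(t_i^n)_{i\in I}$. Then $b_n\in\hat E$, and $\{b_n:n\in\omega\}^\perp=0$.

Before the proof, an instance. For $I=\omega$, let $y$ have $y_0=t_1^3/t_0$, $y_1=-t_0^3/t_1$ and all other coordinates $0$. Then $\Phi(y,b_n)=t_1^3t_0^n-t_0^3t_1^n$. It vanishes for $n=3$ and for no other $n$: two coordinates can cancel for at most one $n$. The proof shows that infinite support causes no further trouble.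

*Proof.* $w(t_i^{2n}t_i)=(2n+1)\gamma_i\ge\gamma_i$, so $b_n\in\hat E$ by Lemma 4.1.

Let $0\ne y=(y_i)\in\hat E$ and $\eta_i=y_it_i$, so that $\Phi(y,b_n)=\sum_i\eta_it_i^n$. From $2w(\eta_i)=w(y_i^2t_i)+\gamma_i$ we get $\eta_i\to0$.

*Isolating finitely many relevant coordinates, uniformly in $n$.* Fix $i_0$ with $\eta_{i_0}\ne0$ and $l$ with $\nu(l)>\nu(i_0)$, and put $g=w(\eta_{i_0})+\gamma_l$. By Lemma 4.1, $w(\eta_{i_0}t_{i_0}^n)=w(\eta_{i_0})+n\gamma_{i_0}<g$ for all $n$. The set $D=\{i:\eta_i\neq0,\ w(\eta_i)\le g\}$ is finite and contains $i_0$. For $i\notin D$, $w(\eta_it_i^n)\ge w(\eta_i)>g$.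

*Avoiding coincidences in $D$.* For distinct $i,j\in D$ the equality $w(\eta_i)+n\gamma_i=w(\eta_j)+n\gamma_j$ means $n(\gamma_i-\gamma_j)=w(\eta_j)-w(\eta_i)$, which holds for at most one $n$. Choose $n$ outside this finite set of exceptions. Then the terms with $i\in D$ have distinct values, the least of them is $<g$, and all other terms have value $>g$. So $\Phi(y,b_n)$ has a unique term of minimal value and is nonzero. $\square$

## 7. Why the index set stays countable, and a universe in which $\kappa$ is countable

We would like to run Sections 4–6 with $|I|=\kappa$ uncountable. This fails at Lemma 4.1. The vector $b_0=(1)_{i\in I}$ lies in $\hat E$ iff $t_i\to0$, that is, iff for each $g$ all but finitely many $i$ have $\gamma_i>g$. Under any ordering of $\Gamma$ with this property each set $\{i:\gamma_i\le\gamma_l\}$ is finite. So $I$, ordered by the $\gamma_i$, is a linear order with finite initial segments, and hence countable. And for countable $I$ the spaces $\hat E$ themselves settle nothing: by Lemma 5.2(d) orthogonal families in $\hat E$ are countable, by Lemma 2.1(5) maximal ones are infinite, so $\operatorname{Spec}(\hat E)=\{\aleph_0\}$.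

Cardinality, however, depends on the universe. Pass to a forcing extension $V[G]$ in which $\kappa$ is countable. There an injection $\nu:\kappa\to\omega$ exists, and with $I=\kappa$ we get an orthomodular space $\hat E$ with the total orthogonal family $(e_i)_{i<\kappa}$ and the countable total set $\{b_n\}$. In $V[G]$ both are countable. If we can bring the space back to $V$ with its orthomodularity and these two sets, they will have cardinalities $\kappa$ and $\aleph_0$ there.

The difficulty is that $\nu$ is not in $V$. But by Remark 5.1 the structure depends on $\nu$ only through $\tau_\nu$, and by Lemma 4.3 only up to finite changes. The forcing that collapses $\kappa$ has finite conditions, and automorphisms that make only finite changes already move any condition into compatibility with any other. So the *name* of the structure is fixed by enough automorphisms for the fixed names of its elements to behave like elements of a space in $V$. Orthomodularity passes down because the components in $y=p+q$ are unique: what is uniquely determined by invariant data is invariant. The next two sections carry this out.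

## 8. Finite partial functions and invariant names

**Forcing facts.** For a forcing notion $P\in V$ with largest element $1$ we use the following standard facts (Jech or Kunen, *Set Theory*). Statements about $V[G]$ for an arbitrary generic $G$ are shorthand for statements forced by $1$. The value of a name $\dot x$ is $\dot x^G$, and $\check x$ is the check name of $x\in V$.

1. *Forcing theorem.* For each formula the relation $p\Vdash\varphi$ is definable in $V$; $\varphi$ holds in $V[G]$ iff some $p\in G$ forces it. What $p$ forces contains ZFC and is closed under logical consequence. Compatible conditions do not force contradictory statements, and if $p\not\Vdash\varphi$, some $q\le p$ forces $\neg\varphi$.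
2. *Maximum principle.* If $1\Vdash\exists z\,\varphi(z)$, there is a name $\dot z$ with $1\Vdash\varphi(\dot z)$.
3. *Mixing.* For a maximal antichain $A$ and names $\sigma_p$ $(p\in A)$ there is a name $\sigma$ with $p\Vdash\sigma=\sigma_p$ for all $p\in A$, and $\sigma$ is unique up to equality forced by $1$.
4. *Elements of named sets.* If $p\Vdash\dot a\in\dot Y$, there are $q\le p$ and $\sigma\in\operatorname{dom}\dot Y$ with $q\Vdash\dot a=\sigma$.
5. *Automorphisms.* An automorphism $\pi\in V$ of $P$ acts on names by $\pi\dot x=\{(\pi\sigma,\pi p):(\sigma,p)\in\dot x\}$. Then $p\Vdash\varphi(\dot x)$ iff $\pi p\Vdash\varphi(\pi\dot x)$, and $(\pi\dot x)^G=\dot x^{\pi^{-1}G}$; moreover $V[\pi^{-1}G]=V[G]$.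
6. *Chain condition.* If $|P|=\kappa$ is infinite, $P$ has the $\kappa^+$-chain condition, so $\kappa^+$ remains a cardinal in $V[G]$.

**The forcing.** Work in $V$. Let $\kappa$ be an uncountable cardinal, $F$ a commutative field, $k_0=F(t_i:i<\kappa)$. Let $P=\mathrm{Fn}(\omega,\kappa)$ be the set of finite partial functions $\omega\to\kappa$, ordered by reverse inclusion; $1=\emptyset$. For example, $p=\{(0,5)\}$ forces that the generic function takes the value $5$ at $0$. For generic $G$ let $e=e_G=\bigcup G$. Any $p$ can be extended to be defined at a given $n$, and to take a given value $i$ at some new place, beyond any prescribed bound. So by density $e:\omega\to\kappa$ is total and takes each value infinitely often. Put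
$$\nu_e(i)=\min e^{-1}(i),$$
an injection $\kappa\to\omega$ in $V[G]$. Elements of $k_0$ are given by finite expressions, so in $V[G]$ the field $k_0$ is still the rational function field in the $t_i$ over $F$. In $V[G]$ form the structure $(\hat k,\ k_0\to\hat k,\ \hat E,\ \Phi)$ from $I=\kappa$ and $\tau_{\nu_e}$, and let $\dot S$ be a name for it. Sections 4–6 are theorems of ZFC, so they hold in $V[G]$: $1$ forces that $\hat E$ is orthomodular and anisotropic and that Lemmas 6.1 and 6.2 hold.

**The automorphisms.** Let $\mathcal A$ be the group of sequences $\pi=(\pi_n)_{n\in\omega}$ of permutations of $\kappa$ with $\pi_n=\mathrm{id}$ for almost all $n$, acting on $P$ by $(\pi p)(n)=\pi_n(p(n))$ on $\operatorname{dom}p$.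

**Lemma 8.1 (homogeneity).** For $p,q\in P$ there is $\pi\in\mathcal A$ such that $\pi p$ and $q$ are compatible.

*Proof.* Let $\pi_n$ interchange $p(n)$ and $q(n)$ for $n\in\operatorname{dom}p\cap\operatorname{dom}q$, and $\pi_n=\mathrm{id}$ otherwise. Then $\pi p$ and $q$ agree on their common domain. Since conditions are finite, $\pi\in\mathcal A$. $\square$

**Definition.** A name $\dot a$ is *invariant* if $1\Vdash\pi\dot a=\dot a$ for all $\pi\in\mathcal A$.

Check names are invariant, as $\pi\check x=\check x$. The natural name for $e(0)$ is not: applying $\pi$ changes its value to $\pi_0^{-1}(e(0))$, which differs from $e(0)$ if $\pi_0$ interchanges $0$ and $1$ and $e(0)\in\{0,1\}$. The natural name for the set of all functions that agree with $e$ off a finite set is invariant, because $\pi$ changes $e$ at finitely many places only. It is not forced equal to a check name: its members map $\omega$ onto $\kappa$ up to a finite set, so none of them is in $V$.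

If $\dot a$ is invariant and $1\Vdash\dot a=\dot b$, then $\dot b$ is invariant: $1\Vdash\pi\dot a=\pi\dot b$, so $1\Vdash\pi\dot b=\pi\dot a=\dot a=\dot b$.

**Lemma 8.2.** $\dot S$ is invariant.

*Proof.* This is where Lemma 4.3 is used. $(\pi\dot S)^G=\dot S^{\pi^{-1}G}$ is the structure formed in $V[\pi^{-1}G]=V[G]$ from $e'=e_{\pi^{-1}G}$, and $e'(n)=\pi_n^{-1}(e(n))$. So $e'=e$ off a finite set $D_0\subseteq\omega$. If $i\notin e[D_0]\cup e'[D_0]$, then $e^{-1}(i)$ and $e'^{-1}(i)$ avoid $D_0$, where alone $e,e'$ can differ, so they are equal and $\nu_e(i)=\nu_{e'}(i)$. Hence $\nu_e,\nu_{e'}$ agree off a finite set, and $\tau_{\nu_e}=\tau_{\nu_{e'}}$ by Lemma 4.3. By Remark 5.1 the two structures coincide. $\square$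

**Lemma 8.3.** If $\dot a_1,\dots,\dot a_m$ are invariant, then $1$ decides $\varphi(\dot a_1,\dots,\dot a_m)$, that is, it forces this statement or its negation.

*Proof.* Otherwise some $p\Vdash\varphi(\dot a_1,\dots,\dot a_m)$ and some $q\Vdash\neg\varphi(\dot a_1,\dots,\dot a_m)$. Take $\pi$ with $\pi p,q$ compatible. Then $\pi p\Vdash\varphi(\pi\dot a_1,\dots,\pi\dot a_m)$, so $\pi p\Vdash\varphi(\dot a_1,\dots,\dot a_m)$ by invariance, a contradiction. $\square$

**Lemma 8.4.** If $\dot a_1,\dots,\dot a_m$ are invariant and $1\Vdash\exists!z\,\varphi(z,\dot a_1,\dots,\dot a_m)$, there is an invariant $\dot z$, unique up to forced equality, with $1\Vdash\varphi(\dot z,\dot a_1,\dots,\dot a_m)$.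

*Proof.* Take $\dot z$ by the maximum principle; uniqueness is clear. Applying $\pi$ gives $1\Vdash\varphi(\pi\dot z,\pi\dot a_1,\dots,\pi\dot a_m)$, so $1\Vdash\varphi(\pi\dot z,\dot a_1,\dots,\dot a_m)$, so $1\Vdash\pi\dot z=\dot z$. $\square$

**Lemma 8.5.** For every name $\dot Y$ there is a set $R_{\dot Y}$ of names such that every $\dot a$ with $1\Vdash\dot a\in\dot Y$ is forced equal to a member of $R_{\dot Y}$.

*Proof.* This lemma prevents the space below from being a proper class. If $1\Vdash\dot a\in\dot Y$, then by fact 4 the conditions $p$ with $p\Vdash\dot a=\sigma$ for some $\sigma\in\operatorname{dom}\dot Y$ are dense. Choose a maximal antichain $A$ of such $p$, with corresponding $\sigma_p$. Then $\dot a$ is forced equal to the mixture of $(\sigma_p)_{p\in A}$. Fix one mixture for each maximal antichain $A\subseteq P$ and each function $A\to\operatorname{dom}\dot Y$. These form a set. $\square$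

## 9. The space of invariant names

Write $\hat k,\hat E$ also for names of the corresponding parts of $\dot S$.

**Definition.** Let $\mathcal N_k$ be the set of invariant names in $R_{\hat k}$ forced to lie in $\hat k$, and $\mathcal N_{\mathfrak E}$ the set of invariant names in $R_{\hat E}$ forced to lie in $\hat E$. Put $\dot a\sim\dot b$ iff $1\Vdash\dot a=\dot b$, and $k=\mathcal N_k/{\sim}$, $\mathfrak E=\mathcal N_{\mathfrak E}/{\sim}$.

If an invariant name is forced to lie in $\hat k$ or $\hat E$, then by Lemma 8.5 it is forced equal to a member of $R_{\hat k}$ or $R_{\hat E}$; that member is again invariant. So every such name $\dot a$ has a class $[\dot a]$, namely that of this member.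

**Step 1: the operations.** This step makes $k$ a field and $\mathfrak E$ a space over it with a form. For $[\dot a],[\dot b]\in k$ let $[\dot a]+[\dot b]$ be the class of the invariant name given by Lemma 8.4 for "$z=\dot a+\dot b$ in $\dot S$"; the parameters $\dot a,\dot b,\dot S$ are invariant by choice and by Lemma 8.2. Replacing $\dot a,\dot b$ by names forced equal to them does not change the class. Multiplication, the operations of $\mathfrak E$, and $\Phi:\mathfrak E\times\mathfrak E\to k$ are defined in the same way. All identities forced to hold in $\dot S$ carry over: the axioms of commutative rings and of modules, bilinearity and symmetry of $\Phi$. Also $0\ne1$ in $k$.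

If $[\dot a]\neq0$ in $k$, then $1\not\Vdash\dot a=0$, so by Lemma 8.3 $1\Vdash\dot a\ne0$. Hence $1\Vdash\exists!z\,(\dot az=1)$, and Lemma 8.4 gives an inverse. So $k$ is a commutative field. It contains $k_0$, hence $F$: send $c\in k_0$ to the class of the invariant name for the image of $\check c$ under the embedding of $\dot S$.

If $[\dot x]\neq0$ in $\mathfrak E$, then likewise $1\Vdash\dot x\ne0$, so $1\Vdash\Phi(\dot x,\dot x)\ne0$. So $\Phi$ is anisotropic on $\mathfrak E$. By definition
$$[\dot x]\perp[\dot y]\text{ in }\mathfrak E\iff1\Vdash\dot x\perp\dot y. \tag{9.1}$$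
The forcing relation is definable in $V$, so all these objects lie in $V$.

**Step 2: orthomodularity.** This step lets the decomposition in $V[G]$ descend to $V$.

**Proposition 9.1.** $\mathfrak E$ is orthomodular.

*Proof.* Let $X\subseteq\mathfrak E$ be a subspace with $X=X^{\perp\perp}$ in $\mathfrak E$. Put
$$\dot X=\{(\dot x,1):\dot x\in\mathcal N_{\mathfrak E},\ [\dot x]\in X\},$$
a name for a subset of $\hat E$ (not claimed to be a subspace over $\hat k$). It is invariant, since $(\pi\dot X)^G=\{(\pi\dot x)^G:[\dot x]\in X\}=\{\dot x^G:[\dot x]\in X\}=\dot X^G$.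

Let $y=[\dot y]\in\mathfrak E$. In $V[G]$ the subspace $(\dot X^G)^{\perp\perp}$ is $\perp$-closed and its orthogonal is $(\dot X^G)^\perp$. Since $\hat E$ is orthomodular there, it is forced that there is a unique pair $(p,q)$ with
$$\dot y=p+q,\qquad p\in\dot X^{\perp\perp},\qquad q\in\dot X^\perp.$$
The parameters $\dot S,\dot X,\dot y$ are invariant. By Lemma 8.4, applied to $p$ and to $q$, and Lemma 8.5 there are $\dot p,\dot q\in\mathcal N_{\mathfrak E}$ naming $p$ and $q$. Then $y=[\dot p]+[\dot q]$.

*$[\dot q]\in X^\perp$.* For $[\dot x]\in X$ with $\dot x\in\mathcal N_{\mathfrak E}$ we have $1\Vdash\dot x\in\dot X$, so $1\Vdash\Phi(\dot x,\dot q)=0$. Now use (9.1).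

*$[\dot p]\in X^{\perp\perp}=X$.* Let $[\dot z]\in X^\perp$. Then $1\Vdash\Phi(\dot x,\dot z)=0$ for each $\dot x\in\mathcal N_{\mathfrak E}$ with $[\dot x]\in X$. Every element of $\dot X^G$ is $\dot x^G$ for such an $\dot x$, so $1\Vdash\dot z\in\dot X^\perp$. As $\dot p$ is forced into $\dot X^{\perp\perp}$, $1\Vdash\Phi(\dot p,\dot z)=0$.

So $y\in X+X^\perp$, and $X\cap X^\perp=0$ by anisotropy. $\square$

## 10. The families $(e_i)_{i<\kappa}$ and $(b_n)_{n<\omega}$ in $V$, and the spectrum of $\mathfrak E$

The vectors $e_i$ $(i<\kappa)$ and $b_n=(t_i^n)_{i<\kappa}$ $(n<\omega)$ of $\hat E$ are definable from $\dot S$ and parameters in $V$. By Lemma 8.4 they have invariant names and give elements of $\mathfrak E$, which we denote by the same symbols.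

**Step 1: a maximal orthogonal family of cardinality $\kappa$.** By (9.1) the $e_i$ are nonzero and pairwise orthogonal in $\mathfrak E$, hence distinct by anisotropy, so they form an orthogonal family of cardinality $\kappa$. In particular $\dim\mathfrak E$ is infinite. If $[\dot z]\in\mathfrak E$ is orthogonal to every $e_i$, then $1\Vdash\dot z\perp e_i$ for each $i<\kappa$. The index set $\kappa$ is the same in $V[G]$, so $1$ forces that $\dot z$ is orthogonal to all $e_i$, and $1\Vdash\dot z=0$ by Lemma 6.1 in $V[G]$. So the family is total, and maximal by Lemma 2.1(4).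

**Step 2: a maximal orthogonal family of cardinality $\aleph_0$.** In the same way, Lemma 6.2 in $V[G]$ shows that $\{b_n:n<\omega\}$ is total in $\mathfrak E$. Gram–Schmidt over $k$ is possible because $\Phi$ is anisotropic; discarding zeros, it gives a countable orthogonal family with the same linear span. This family is total, hence maximal, and it is infinite by Lemma 2.1(5).

**Step 3: $\mathfrak E$ is non-classical.** In a real, complex or quaternionic Hilbert space any two maximal orthogonal families have the same cardinality, by the count in Section 2. As $\kappa>\aleph_0$, $\mathfrak E$ is not one of these.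

So the cardinalities of maximal orthogonal families in an orthomodular space need not be equal. The field $k\supseteq F$ is commutative, $*=\mathrm{id}$ and $\Phi$ is symmetric bilinear. It remains to compute the spectrum.

**Step 4: every cardinal between $\aleph_0$ and $\kappa$ occurs.** By Steps 1 and 2, $\aleph_0,\kappa\in\operatorname{Spec}(\mathfrak E)$. By Theorem B all cardinals $\rho$ with $\aleph_0\le\rho\le\kappa$ are in $\operatorname{Spec}(\mathfrak E)$, and all members of $\operatorname{Spec}(\mathfrak E)$ are infinite.

**Step 5: nothing above $\kappa$ occurs.** This step bounds every orthogonal family by counting types in $V[G]$. Let $(x_j)_{j<\lambda}$ be an orthogonal family in $\mathfrak E$, $\lambda$ a cardinal of $V$. Choose representing names $\dot x_j\in\mathcal N_{\mathfrak E}$ in $V$. In $V[G]$ the vectors $\dot x_j^G$ are pairwise orthogonal by (9.1), and nonzero by Lemma 8.3. By Lemma 5.2(d), mapping each vector to its type (for $\nu_e$) is an injection $\lambda\to\kappa$ in $V[G]$. Since $|P|=\kappa$, $\kappa^+$ remains a cardinal in $V[G]$. If $\lambda\ge\kappa^+$, the injection would map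 $\kappa^+$ injectively into $\kappa$ in $V[G]$, which is impossible. Hence $\lambda\le\kappa$, and
$$\operatorname{Spec}(\mathfrak E)=\{\rho\text{ cardinal}:\aleph_0\le\rho\le\kappa\}.$$
This proves Theorem A. $\square$
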